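# Irreducibility of scalar generalized Verma modules and the roots of a $b$-function

## 1. Projective space, by hand

We compare two objects attached to a complex semisimple group: a family of induced modules depending on a complex number $\lambda$, and a polynomial $b(s)$ attached to one function $f$ on the group. For which $\lambda$ is the module irreducible, and can one read the answer off the roots of $b$? We begin with a case where both sides can be computed completely.

Let $G=SL_n(\mathbb C)$, $n\ge2$, let $B$ and $B_-$ be the upper and lower triangular subgroups, and let $\varpi=\varpi_1$ be the character $\mathrm{diag}(t_1,\dots,t_n)\mapsto t_1$. The function $f(g)=g_{11}$ satisfies $f(e)=1$ and $f(b'gb)=b'_{11}\,f(g)\,b_{11}$ for $b'\in B_-$, $b\in B$.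

**Definition ($b$-function).** Let $D$ be the ring of analytic linear differential operators on $G$. The $b$-function (Bernstein–Sato polynomial) of $f$ is the monic polynomial $b(s)\in\mathbb C[s]$ of least degree such that $Q(s)f^{s+1}=b(s)f^s$ for some $Q(s)\in D[s]$.

The polynomials admissible on the right side form an ideal of $\mathbb C[s]$, and $b$ generates it. Always $b(-1)=0$ when $f$ has a zero: putting $s=-1$ gives $b(-1)f^{-1}=Q(-1)\cdot 1$, which is holomorphic on $G$, so $b(-1)=0$.

**The function side.** A Lie algebra element $x$ acts on functions by $(x\phi)(g)=\frac{d}{dt}\phi(e^{-tx}g)|_{t=0}$. Left multiplication by $e^{-tE_{1j}}$ subtracts $t$ times row $j$ from row $1$. Hence, writing $z_j=g_{j1}$, so that $f=z_1$,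
$$E_{1j}f^{s+1}=-(s+1)z_jf^s\ (j\ge2),\qquad (E_{11}-E_{22})f^{s+1}=-(s+1)z_1f^s .$$
Expanding $\det g=1$ along the first column gives $a_j\in\mathcal O(G)$ with $\sum_j a_jz_j=1$. So
$$-\Big(a_1(E_{11}-E_{22})+\sum_{j\ge2}a_jE_{1j}\Big)f^{s+1}=(s+1)f^s .$$
Thus $b$ divides $s+1$. As $b(-1)=0$, we get $b(s)=s+1$.

**The module side.** Let $\mathfrak p$ be the stabilizer of the line $\mathbb Ce_1$, with the character $\lambda\varpi:x\mapsto\lambda x_{11}$, and let $M_\lambda=U(\mathfrak g)\otimes_{U(\mathfrak p),\lambda\varpi}\mathbb C$, with generator $v$. It is convenient to let $\mathfrak{gl}_n$ act, by inducing the character $x\mapsto\lambda x_{11}$ of the corresponding parabolic of $\mathfrak{gl}_n$. By PBW this is the same space, with basis $F^\beta v=\prod_{j\ge2}F_j^{\beta_j}v$, where $F_j=E_{j1}$ (these commute). I claim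
$$E_{1j}F^\beta v=\beta_j(\lambda-|\beta|+1)\,F^{\beta-\varepsilon_j}v .\tag{1}$$
Write $F^\beta=F_{k_1}\cdots F_{k_m}$, $m=|\beta|$. Since $[E_{1j},F_k]=\delta_{jk}E_{11}-E_{kj}$ and $E_{1j}v=0$,
$$E_{1j}F^\beta v=\sum_pF_{k_1}\cdots F_{k_{p-1}}(\delta_{jk_p}E_{11}-E_{k_pj})F_{k_{p+1}}\cdots F_{k_m}v .$$
Here $E_{11}$ acts on $F_{k_{p+1}}\cdots F_{k_m}v$ by $\lambda-(m-p)$. Since $[E_{kj},F_l]=\delta_{jl}F_k$ and $E_{kj}v=0$ for $k,j\ge2$, the operator $E_{k_pj}$ replaces, in turn, each later factor $F_j$ by $F_{k_p}$, and each such term yields $F^{\beta-\varepsilon_j}v$. The total coefficient is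
$$\sum_{p:\,k_p=j}(\lambda-m+p)-\sum_{q:\,k_q=j}(q-1)=\beta_j(\lambda-m+1),$$
which is (1).

The vectors $F^\beta v$ have pairwise distinct weights, so a nonzero submodule contains some $F^\beta v$. If $\lambda\notin\{0,1,2,\dots\}$, repeated use of (1) leads from $F^\beta v$ to a nonzero multiple of $v$, so $M_\lambda$ is irreducible. If $\lambda=m\in\{0,1,\dots\}$, the span of the $F^\beta v$ with $|\beta|\ge m+1$ is stable under the $F_j$, under the Levi factor (which preserves $|\beta|$), and, by (1), under the $E_{1j}$. It is a proper nonzero submodule.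

**Comparison.** $M_\lambda$ is irreducible iff $\lambda\notin\{0,1,2,\dots\}$, that is, iff $b(\lambda-j)=\lambda-j+1\ne0$ for all $j\ge1$. One more computation makes the agreement look inevitable:
$$\prod_{j\ge2}E_{1j}^{\beta_j}\,f^\lambda=(-1)^{|\beta|}\Big(\prod_{j=1}^{|\beta|}b(\lambda-j)\Big)\prod_{j\ge2}z_j^{\beta_j}\;z_1^{\lambda-|\beta|}.\tag{2}$$
So the module $U(\mathfrak g)f^\lambda$ of functions is as large as possible exactly when no value $b(\lambda-j)$ vanishes.

What changes for a general group and a general maximal parabolic? The weight spaces of $M_\lambda$ have dimension greater than one, the nilradical need not be abelian, and $b$ has no explicit formula. It is defined by operators with coefficients in $\mathcal O(G)$, while irreducibility concerns $U(\mathfrak g)$ alone. Nothing like (2) is at hand.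

## 2. The semi-invariant, the open cell, and the theorem

Let $G$ be a simply connected complex semisimple Lie group with Lie algebra $\mathfrak g$, $T$ a maximal torus with Lie algebra $\mathfrak t$, $B=B_+\supset T$ a Borel subgroup, $B_-$ the Borel subgroup with $B_+\cap B_-=T$, and $\varpi_1,\dots,\varpi_l$ the fundamental weights. An integral weight is viewed as a character of $T$ and, through $B_\pm\to T$, of $B_\pm$. For $\varpi\in\sum_i\mathbb Z_{\ge0}\varpi_i$ there is a unique holomorphic function $f^\varpi$ on $G$, the **semi-invariant** of $\varpi$, with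
$$f^\varpi(e)=1,\qquad f^\varpi(b'gb)=\varpi(b')f^\varpi(g)\varpi(b)\qquad(b'\in B_-,\ g\in G,\ b\in B).$$

**Theorem 1.** Let $\mathfrak p\supseteq\mathrm{Lie}(B)$ be a maximal parabolic subalgebra, $\varpi$ the unique fundamental weight that extends to a Lie algebra character of $\mathfrak p$, and $b(s)$ the $b$-function of $f^\varpi$. For $\lambda\in\mathbb C$ the following are equivalent:

(i) $M_\lambda=U(\mathfrak g)\otimes_{U(\mathfrak p),\lambda\varpi}\mathbb C$ is irreducible;

(ii) $b(\lambda-j)\ne0$ for all $j=1,2,\dots$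

The equivalence is posed as a conjecture in "Highest Weight Modules and $b$-Functions of Semi-Invariants"; Theorem 1 says that it holds. We call $\lambda$ **admissible** if it satisfies (ii). For projective space the admissible numbers are those outside $\{0,1,2,\dots\}$.

**Notation.** Let $\alpha_i$ be the simple root with $\mathfrak g_{-\alpha_i}\not\subset\mathfrak p$; then $\varpi=\varpi_i$. Let $P\supset B$ be the parabolic subgroup with Lie algebra $\mathfrak p=\mathfrak p_+$, let $P_-$ be the opposite one, $\mathfrak p_-$ its Lie algebra, $\mathfrak u_\pm$ the nilradical of $\mathfrak p_\pm$, and $U_-=\exp\mathfrak u_-$. Put $X=G/P$, $\pi:G\to X$, $d=\dim X=\dim\mathfrak u_+$, $f=f^\varpi$. Let $U_k\subset U(\mathfrak g)$ be the standard filtration. For a smooth affine variety $Y$, $D(Y)$ is the ring of algebraic differential operators and $D_k(Y)$ the part of order $\le k$.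

**The open cell.** Let $V(\varpi)$ be the irreducible module with highest weight vector $v$, and $v^*\in V(\varpi)^*$ a lowest weight vector (weight $-\varpi$) with $\langle v^*,v\rangle=1$. The function $g\mapsto\langle v^*,gv\rangle$ has the defining properties of $f$, so it is $f$; in particular $f$ is algebraic. Because $\langle\varpi,\alpha_j^\vee\rangle=0$ for $j\ne i$, the lines of $v$ and $v^*$ are stable under $P$ and $P_-$. Hence $\varpi$ extends to characters of $P$ and $P_-$, and
$$f(p'gp)=\varpi(p')f(g)\varpi(p)\qquad(p'\in P_-,\ p\in P).$$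
By the Bruhat decomposition $G=\bigcup_wB_-\dot wP$. The number $\langle v^*,\dot wv\rangle$ is nonzero iff $w\varpi=\varpi$, that is, iff $w\in W_P$, in which case $\dot w\in P$. So $\{f\ne0\}=B_-P=U_-P$ (as $B_-\subset P_-=U_-(P_-\cap P)$). Therefore $X_f=\{f\ne0\}\subset X$ is the open cell, $U_-\cong X_f$, and $f|_{U_-}=1$.

Let $L$ be the line bundle on $X$ whose sections over an open $V$ are the $\phi\in\mathcal O(\pi^{-1}V)$ with $\phi(gp)=\phi(g)\varpi(p)$. Then $f\in\Gamma(X,L)$. For $SL_n$ and $\varpi_1$ we have $X=\mathbb P^{n-1}$, $z_1,\dots,z_n\in\Gamma(X,L)$, and $X_f$ is the chart $z_1\ne0$.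

**Two actions.** $\mathfrak g$ acts by $(x\phi)(g)=\frac d{dt}\phi(e^{-tx}g)|_0$; the induced vector fields on $X$ are called $\xi_x$. The vector fields of this action trivialize the tangent bundle of $G$, so $D_k(G)=\mathcal O(G)U_k$. For $u\in U(\mathfrak g)$ let $R_u$ be the action generated by $(R_x\phi)(g)=\frac d{dt}\phi(ge^{tx})|_0$. Then $R_{uu'}=R_uR_{u'}$, and $R$ commutes with the first action.

**Powers.** For $0\ne h\in\mathcal O(Y)$, $Y$ smooth irreducible affine, $\mathcal O(Y)[1/h,s]h^s$ is the free rank-one module over $\mathcal O(Y)[1/h,s]$ on a symbol $h^s$, and a derivation $\partial$ acts by $\partial(ah^s)=(\partial a+sa\,\partial h/h)h^s$. Write $h^{s+k}=h^kh^s$ for $k\in\mathbb Z$. The shift $a(s)h^s\mapsto a(s-k)h^{s-k}$ is $D(Y)$-linear. Setting $s=\alpha$ gives $\mathcal O(Y)[1/h]h^\alpha$. For $f$ on $G$, $f^\lambda$ may also be read as the branch near $e$ with $f^\lambda(e)=1$, and both actions of $\mathfrak g$ extend to $\mathcal O(G)[1/f]f^\lambda$. For $x\in\mathfrak p_-$ we have $xf^\lambda=-\lambda\varpi(x)f^\lambda$.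

**The $b$-function may be computed algebraically.** *Purpose: to replace analytic operators by algebraic ones.* Bernstein's theorem says: for $Y$ and $h$ as above there is $0\ne\beta\in\mathbb C[s]$ with $\beta(s)h^s\in D(Y)[s]h^{s+1}$. So $f$ has an algebraic $b$-function $b_{alg}$, and clearly $b\mid b_{alg}$. Conversely let $b(s)f^s=Qf^{s+1}$ with $Q$ analytic. Put $\mathcal M=D(G)[s]f^s/D(G)[s]f^{s+1}$ and let $x\in G$. The ring $\mathcal O^{an}_x$ is faithfully flat over the algebraic local ring $\mathcal O_x$, and $D_x^{an}=\mathcal O_x^{an}\otimes_{\mathcal O_x}D_x$. By flatness, $\mathcal O_x^{an}\otimes D_x[s]f^s$ embeds into $\mathcal O_x^{an}\otimes\mathcal O_x[1/f,s]f^s=\mathcal O_x^{an}[1/f,s]f^s$ with image $D_x^{an}[s]f^s$, and likewise for $f^{s+1}$. So the class of $b(s)f^s$ vanishes in $\mathcal O_x^{an}\otimes\mathcal M_x$, hence in $\mathcal M_x$ by faithful flatness. As $x$ was arbitrary, it vanishes in $\mathcal M$, so $b_{alg}\mid b$. From now on everything is algebraic.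

## 3. Specializing $s$

The module $D[s]h^s$ is a family with parameter $s$. Is its fiber at $s=\alpha$ the module $Dh^\alpha$? Not always. On the line with $h=z$, the element $\partial z^s=sz^{s-1}$ vanishes at $s=0$ but is not $s$ times an element of $D[s]z^s$, because the coefficient of $z^{s-1}$ in any element of $D[s]z^s$ is divisible by $s$. Here $\beta(s)=s+1$ and $\beta(0-1)=0$.

**Lemma 1.** Let $Y$ be a smooth irreducible affine variety, $0\ne h\in\mathcal O(Y)$, $D=D(Y)$, and $\beta\in\mathbb C[s]$ with $\beta(s)h^s\in D[s]h^{s+1}$. If $\beta(\alpha-k)\ne0$ for all $k\ge1$, then the kernel of $D[s]h^s\to\mathcal O(Y)[1/h]h^\alpha$, $s\mapsto\alpha$, is $(s-\alpha)D[s]h^s$. Thus $D[s]h^s/(s-\alpha)D[s]h^s\cong Dh^\alpha$.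

**Proof.** Let $u\in D[s]h^s$ vanish at $s=\alpha$. Then $u=(s-\alpha)w$ with $w\in\mathcal O(Y)[1/h,s]h^s$, and $w\in\mathcal O(Y)[s]h^{s-m}$ for some $m\ge1$. Shifting the equation for $\beta$ gives $\beta(s-k)h^{s-k}\in D[s]h^{s-k+1}$. So with $C(s)=\prod_{k=1}^m\beta(s-k)$ we get $C(s)h^{s-m}\in D[s]h^s$, hence $Cw\in D[s]h^s$. As $C(\alpha)\ne0$, there are polynomials $c,e$ with $cC+e(s-\alpha)=1$. Then $w=cCw+eu\in D[s]h^s$. The image of the specialization is $Dh^\alpha$. $\square$

**Lemma 2.** If $f^{\lambda-j}\in D(G)f^\lambda$ for all $j\ge1$, then $\lambda$ is admissible.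

**Proof.** Suppose not, let $j\ge1$ be maximal with $b(\lambda-j)=0$, and put $\alpha=\lambda-j$. Then $b(\alpha-k)\ne0$ for $k\ge1$. Since $f^\lambda=f^{j-1}f^{\alpha+1}\in D(G)f^{\alpha+1}$, the hypothesis gives $f^\alpha=Rf^{\alpha+1}$ with $R\in D(G)$. So $f^s-Rf^{s+1}\in D(G)[s]f^s$ vanishes at $s=\alpha$, and by Lemma 1 it equals $(s-\alpha)w$ with $w\in D(G)[s]f^s$. Write $b=(s-\alpha)b'$. Then
$$b'f^s=b'Rf^{s+1}+b(s)w,\qquad b(s)w\in D(G)[s]\,b(s)f^s\subset D(G)[s]f^{s+1}.$$
So $b'f^s\in D(G)[s]f^{s+1}$, contradicting the minimality of $b$. $\square$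

## 4. The induced module as functions on the open cell

*Purpose: to turn irreducibility into the statement that $f^\lambda$ generates a certain space of functions.* Put
$$M_\lambda^\vee=\mathcal O(X_f)f^\lambda\ \supset\ N_\lambda=U(\mathfrak g)f^\lambda .$$
$M_\lambda^\vee$ is a $\mathfrak g$-module because $(xf)/f$ is right $P$-invariant and regular on $\{f\neq0\}$, so lies in $\mathcal O(X_f)$. For projective space, $M_\lambda^\vee$ has the basis $z^\beta z_1^{\lambda-|\beta|}$ that appeared in (2).

**Step 1: a pairing.** For $\phi\in M_\lambda^\vee$ and $x\in\mathfrak p$ we have $R_x\phi=\lambda\varpi(x)\phi$. Hence $\langle u,\phi\rangle=(R_u\phi)(e)$ satisfies $\langle ux,\phi\rangle=\lambda\varpi(x)\langle u,\phi\rangle$ and descends to $M_\lambda\times M_\lambda^\vee\to\mathbb C$. It is invariant, since $(x\psi)(e)=-(R_x\psi)(e)$: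
$$\langle u,x\phi\rangle=(xR_u\phi)(e)=-(R_xR_u\phi)(e)=-\langle xu,\phi\rangle .$$

**Step 2: the pairing is perfect on weight spaces.** As vector spaces $M_\lambda=U(\mathfrak u_-)$, and restriction to $U_-\cong X_f$, where $f=1$, identifies $M_\lambda^\vee$ with $\mathbb C[U_-]$ and the pairing with $(u,\phi)\mapsto(R_u\phi)(e)$. If all these derivatives of $\phi$ vanish, the Taylor series of $\phi$ at $e$ is zero and $\phi=0$. Up to the shift by $-\lambda\varpi$, $\mathfrak t$ acts on $\mathbb C[U_-]$ through conjugation on $U_-$, and $\mathbb C[U_-]\cong S(\mathfrak u_-^*)$ has the weights of $S(\mathfrak u_+)$, with the same finite multiplicities. These are opposite to those of $U(\mathfrak u_-)$. By invariance only opposite weight spaces pair nontrivially. They have equal finite dimension, and there is no kernel on the side of $M_\lambda^\vee$, so the pairing of opposite weight spaces is perfect.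

**Step 3: consequences.** Submodules on both sides are sums of weight spaces, so $K\mapsto K^\perp$ is an inclusion-reversing bijection of submodules, with $K^{\perp\perp}=K$. Hence $M_\lambda$ is irreducible iff $M_\lambda^\vee$ is. Moreover, every nonzero submodule $K\subset M_\lambda^\vee$ contains $f^\lambda$: $K^\perp$ is a proper submodule of $M_\lambda$, so it misses the weight space $\lambda\varpi$, which is one-dimensional and generates $M_\lambda$; since $f^\lambda$ has weight $-\lambda\varpi$, $f^\lambda\in K^{\perp\perp}=K$. So $N_\lambda$ is simple, it is contained in every nonzero submodule, and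
$$M_\lambda\text{ is irreducible}\iff N_\lambda=M_\lambda^\vee .\tag{3}$$

## 5. Irreducibility excludes roots

This is (i) ⇒ (ii), and the cofactor trick of Section 1 is its model. Let $M_\lambda$ be irreducible, so $N_\lambda=\mathcal O(X_f)f^\lambda$ by (3). For $j\ge1$ and $\phi\in\Gamma(X,L^j)\subset\mathcal O(G)$,
$$\phi f^{\lambda-j}=(\phi/f^j)f^\lambda\in N_\lambda\subset D(G)f^\lambda .$$
The ideal of $\mathcal O(G)$ generated by $\Gamma(X,L^j)$ contains $f^j\ne0$ and is stable under left translations. Its zero set is therefore left-stable and not $G$, so it is empty, and the ideal is $\mathcal O(G)$ by the Nullstellensatz. Writing $1=\sum a_k\phi_k$ with $a_k\in\mathcal O(G)$ and $\phi_k\in\Gamma(X,L^j)$, we get $f^{\lambda-j}=\sum a_k\phi_kf^{\lambda-j}\in D(G)f^\lambda$ for every $j\ge1$. By Lemma 2, $\lambda$ is admissible. $\square$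

## 6. Why filling the sheaf does not fill its sections

Try to reverse the argument. If $\lambda$ is admissible, setting $s=\lambda-j$ in the $b$-equation gives $f^{\lambda-j}\in D(G)f^{\lambda-j+1}$ for all $j\geq 1$, so
$$\mathcal O(G)\,N_\lambda=D(G)f^\lambda=\mathcal O(G)[1/f]f^\lambda .$$
Every element of $M_\lambda^\vee$ is thus a combination of elements of $N_\lambda$ *with coefficients in $\mathcal O(G)$*. By (3) we need constant coefficients. On $X$ the same gap reads: we know that $N_\lambda$ generates the whole sheaf of functions $\mathcal O_{X_f}f^\lambda$ over $\mathcal O_X$, and we would like $N_\lambda$ to be all of its global sections. This inference is not valid in general, even for cyclic modules over twisted differential operators.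

**Example.** Let $X=\mathbb P^1$, $f=z_1$, twist $-2$. Near the point $z_1=0$ put $h=z_1/z_2$ and trivialize functions homogeneous of degree $-2$ by $z_2^{-2}$. The functions of degree $-2$ with poles at this point, modulo regular ones, form a skyscraper sheaf $\delta$ with basis $h^{-1},h^{-2},h^{-3},\dots$ The operators $E_{12}=-z_2\partial_{z_1}$ and $E_{21}=-z_1\partial_{z_2}$ become
$$E_{12}=-\partial_h,\qquad E_{21}=h^2\partial_h+2h .$$
Since $E_{21}h^{-2}=-2h^{-1}+2h^{-1}=0$ and $h^{-2}$ is a weight vector, $K=U(\mathfrak g)h^{-2}$ is the span of $h^{-2},h^{-3},\dots$. But $h\cdot h^{-2}=h^{-1}$, so $\mathcal O_XK=\delta$ although $K\ne\Gamma(X,\delta)$.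

So we need an invariant of $N_\lambda$ with two properties: it decides whether $N_\lambda$ is everything, and it can be computed after multiplying by $\mathcal O_X$. The associated variety has both. It detects $N_\lambda=M_\lambda^\vee$ because of a count of weights (Lemma 3), and it is the moment-map image of the characteristic variety of $\mathcal O_XN_\lambda$ (Lemma 5). We then show that for admissible $\lambda$ this characteristic variety does not depend on $\lambda$, and compare with an irrational $\lambda_0$, for which irreducibility is elementary.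

## 7. Associated varieties, and irrational $\lambda$

**Definition (associated variety).** Let $N$ be a finitely generated $U(\mathfrak g)$-module. A good filtration $F$ of $N$ is an exhaustive filtration with $F_k=0$ for $k\ll0$, $U_jF_k\subset F_{j+k}$, and $\mathrm{gr}^FN$ finitely generated over $S(\mathfrak g)$. Then $AV(N)\subset\mathfrak g^*$ is the support of $\mathrm{gr}^FN$.

It does not depend on $F$. Let $F,F'$ be good. Then $F_k=\sum_iU_{k-k_i}n_i$ for finitely many $n_i\in F_{k_i}$, and similarly for $F'$. So there is $c\geq 0$ with $F_{k-c}\subset F'_k\subset F_{k+c}$ for all $k$. Let $a\in S^m(\mathfrak g)$ have lift $u\in U_m$, and let $a^n$ kill $\mathrm{gr}^FN$, that is, $u^nF_k\subset F_{k+nm-1}$. Then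
$$u^{nr}F'_k\subset u^{nr}F_{k+c}\subset F_{k+c+nrm-r}\subset F'_{k+nrm-r+2c},$$
so for $r>2c$ the element $a^{nr}$ kills $\mathrm{gr}^{F'}N$. By symmetry the radicals of the two annihilators, which are homogeneous ideals, coincide.

For $N_\lambda$ the filtration $U_kf^\lambda$ is good. For $SL_2$ and $\lambda\in\{0,1,2,\dots\}$, $N_\lambda$ is finite-dimensional, the symbols act nilpotently, and $AV(N_\lambda)=\{0\}$. For other $\lambda$, (2) shows $\mathrm{gr}\,N_\lambda=\mathbb C[E_{12}]$, and $AV(N_\lambda)$ is a line.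

**Lemma 3.** $AV(N_\lambda)\subset\mathfrak p_-^\perp$, and $M_\lambda$ is irreducible iff $AV(N_\lambda)=\mathfrak p_-^\perp$.

**Proof.** Since $\mathfrak p_-f^\lambda\subset\mathbb Cf^\lambda$, PBW (with $\mathfrak u_+$ written on the left) gives $U_kf^\lambda=U_k(\mathfrak u_+)f^\lambda$. Also $\mathrm{gr}\,N_\lambda=S(\mathfrak g)/J$ with $\mathfrak p_-\subset J$. So $\mathrm{gr}\,N_\lambda=S(\mathfrak u_+)/J'$ and $AV(N_\lambda)=V(J')\subset\mathfrak u_+^*\cong\mathfrak p_-^\perp$. As $S(\mathfrak u_+)$ is a polynomial ring, equality holds iff $J'=0$. Comparing $\dim U_k(\mathfrak u_+)f^\lambda$ with $\dim U_k(\mathfrak u_+)$ for all $k$, we see that $J'=0$ iff $U(\mathfrak u_+)\to M_\lambda^\vee$, $u\mapsto uf^\lambda$, is injective. This map respects weights up to the shift $-\lambda\varpi$, and by Step 2 of Section 4 both sides have the same finite weight multiplicities. So it is injective iff it is surjective, that is, iff $N_\lambda=M_\lambda^\vee$. Apply (3). $\square$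

**Lemma 4.** If $\lambda\notin\mathbb Q$, then $M_\lambda$ is irreducible.

**Proof.** Let $K$ be a nonzero proper submodule. Its weights have the form $\lambda\varpi-\gamma$, where $\gamma$ is a sum of roots of $\mathfrak u_+$, and $\gamma\ne0$ because $K$ misses the generating weight space. A weight of $K$ with $\gamma$ of least height gives a nonzero vector killed by the nilradical of $\mathrm{Lie}(B)$. The Casimir element (for the Killing form) acts on $M_\lambda$ by $(\lambda\varpi,\lambda\varpi+2\rho)$ and on this vector by $(\lambda\varpi-\gamma,\lambda\varpi-\gamma+2\rho)$. Equating,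
$$(\gamma,\gamma)=2\lambda(\varpi,\gamma)+2(\rho,\gamma).\tag{4}$$
As $\gamma$ has positive coefficient at $\alpha_i$, $(\varpi,\gamma)>0$. All the inner products are rational, so $\lambda\in\mathbb Q$. $\square$

## 8. From $N_\lambda$ to the cotangent bundle of $G/P$

Let $\iota:X_f\to X$ be the inclusion. In the sheaf $(\iota_*\mathcal O_{X_f})f^\lambda$ with its $\mathfrak g$-action put
$$\mathcal N_{\lambda,k}=\mathcal O_XU_kf^\lambda,\qquad\mathcal N_\lambda=\bigcup_k\mathcal N_{\lambda,k}=\mathcal O_XN_\lambda .$$

**Step 1: local form.** *Purpose: to recognize $\mathcal N_\lambda$ locally as $D\,h^\lambda$.* Let $V\subset X$ be an affine open set with a nowhere vanishing $\sigma\in\Gamma(V,L)$. Translates of $X_f$, with $\sigma$ the corresponding translate of $f$, are of this kind and cover $X$. Put $h=f/\sigma\in\mathcal O(V)$ and $g_x=(x\sigma)/\sigma\in\mathcal O(V)$. From $f=h\sigma$ we get $(xf)/f=g_x+\xi_x(h)/h$. So the bijection $af^s\mapsto ah^s$,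
$$\mathcal O(V)[1/h,s]f^s\cong\mathcal O(V)[1/h,s]h^s,\tag{5}$$
carries the action of $x$ to $\xi_x+sg_x$. As $X$ is homogeneous, the $\xi_x$ generate the derivations of $\mathcal O(V)$ over $\mathcal O(V)$. So $D_k(V)$ is generated over $\mathcal O(V)$ by products of at most $k$ of the $\xi_x$, and each such product is congruent modulo $D_{k-1}(V)[s]$ to the product of the corresponding $\xi_x+sg_x$. By induction on $k$, the operators in $\mathcal O(V)U_k[s]$ act as $D_k(V)[s]$. In particular $\mathcal O(V)U_k[s]f^s$ corresponds to $D_k(V)[s]h^s$, and with $s=\lambda$,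
$$\mathcal N_{\lambda,k}(V)\cong D_k(V)h^\lambda,$$
where the symbol of $x$ acts on the graded module as the symbol of $\xi_x$. Hence $\mathrm{gr}\,\mathcal N_\lambda=\bigoplus_k\mathcal N_{\lambda,k}/\mathcal N_{\lambda,k-1}$ is a coherent cyclic $\mathcal O_{T^*X}$-module. Let $Ch(\mathcal N_\lambda)\subset T^*X$ be its closed support, the characteristic variety.

**Step 2: the $b$-equation descends.** *Purpose: to use the same $b$ on $V$ as on $G$.* The claim is
$$b(s)h^s\in D(V)[s]h^{s+1}.\tag{6}$$
Let $\tilde V=\pi^{-1}V$. It is affine and faithfully flat over $V$, because $\pi$ is a locally trivial $P$-bundle. Inside $\mathcal O(V)[1/h,s]f^s$ let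
$$A'=\mathcal O(V)U(\mathfrak g)[s]f^s\ \supset\ A''=\mathcal O(V)U(\mathfrak g)[s]\,hf^s .$$
By flatness, inside $\mathcal O(\tilde V)\otimes_{\mathcal O(V)}\mathcal O(V)[1/h,s]f^s=\mathcal O(\tilde V)[1/f,s]f^s$ we have
$$\mathcal O(\tilde V)\otimes A'=D(\tilde V)[s]f^s,\qquad\mathcal O(\tilde V)\otimes A''=D(\tilde V)[s]\sigma^{-1}f^{s+1}=D(\tilde V)[s]f^{s+1},$$
since $\sigma$ is a unit on $\tilde V$. So the class of $b(s)f^s$ in $A'/A''$ becomes $0$ after applying $\mathcal O(\tilde V)\otimes_{\mathcal O(V)}-$, hence it is $0$. Under (5), $A''$ corresponds to $D(V)[s]h^{s+1}$, which gives (6).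

**Step 3: the moment map.** Define $\mu:T^*X\to\mathfrak g^*$ by $\mu(x,\eta)(y)=\eta(\xi_y(x))$, so $\mu^*(y)$ is the symbol of $\xi_y$. Since $X\times\mathfrak g\to TX$ is onto, $T^*X$ is closed in $X\times\mathfrak g^*$, and $\mu$ is proper because $X$ is projective.

**Example.** For $\mathbb P^{n-1}$ and $f=z_1$, the conormal variety of the hyperplane $z_1=0$ consists of the points $z$ with $z_1=0$ and covectors $c\,dz_1$. As $\xi_{E_{ij}}=-z_j\partial_{z_i}$, $\mu$ sends such a covector to the functional $E_{1j}\mapsto-cz_j$ ($j\ge2$), zero on the other $E_{ij}$. So this conormal variety maps onto $\mathfrak u_+^*\cong\mathfrak p_-^\perp$, while the zero section maps to $0$.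

**Lemma 5.** $AV(N_\lambda)=\mu(Ch(\mathcal N_\lambda))$ for every $\lambda\in\mathbb C$.

**Proof.** *The inclusion $\supset$.* Let $\mathrm{gr}\,N_\lambda=S(\mathfrak g)/J$ for the filtration $U_kf^\lambda$, and let $a\in J\cap S^k(\mathfrak g)$ have lift $u\in U_k$. Then $uf^\lambda\in U_{k-1}f^\lambda\subset\mathcal N_{\lambda,k-1}$, so $\mu^*a$ kills the generator of the cyclic module $\mathrm{gr}\,\mathcal N_\lambda$, hence the module. Thus $Ch(\mathcal N_\lambda)\subset\mu^{-1}(V(J))$.

*The inclusion $\subset$.* Here we must bound $AV(N_\lambda)$ although $N_\lambda$ may be smaller than the space of global sections. We use a filtration of $N_\lambda$ that comes from the sheaf: $F_k=N_\lambda\cap\Gamma(X,\mathcal N_{\lambda,k})$. Then $F_k=0$ for $k<0$, $U_jF_k\subset F_{j+k}$, and $U_kf^\lambda\subset F_k$, so $\bigcup_k F_k=N_\lambda$. By construction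
$$\mathrm{gr}^FN_\lambda\hookrightarrow\Gamma(X,\mathrm{gr}\,\mathcal N_\lambda).$$
The right side is the space of global sections of a coherent sheaf on $X\times\mathfrak g^*$ supported on $Ch(\mathcal N_\lambda)$. As $X\times\mathfrak g^*\to\mathfrak g^*$ is proper, it is a finitely generated $S(\mathfrak g)$-module with support in $\mu(Ch(\mathcal N_\lambda))$. Hence its submodule $\mathrm{gr}^FN_\lambda$ is finitely generated, $F$ is a good filtration, and $AV(N_\lambda)=\mathrm{Supp}\,\mathrm{gr}^FN_\lambda\subset\mu(Ch(\mathcal N_\lambda))$. $\square$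

Intersecting the sheaf filtration with $N_\lambda$, instead of taking all global sections, is what avoids the obstacle of Section 6.

## 9. Multiplicities do not depend on an admissible $\lambda$

**The possible components.** Let $X_w$ be the finitely many $B_-$-orbits in $X$, and $\Lambda_w=\overline{T^*_{X_w}X}$, irreducible of dimension $d$. With $\mathfrak b_-=\mathrm{Lie}(B_-)$, the set
$$\Lambda=\{(x,\eta)\in T^*X:\eta(\xi_y)=0\ \text{for all }y\in\mathfrak b_-\}=\bigcup_wT^*_{X_w}X$$
is closed, so $\Lambda=\bigcup_w\Lambda_w$, and the $\Lambda_w$ are its irreducible components. Since $\mathfrak b_-f^\lambda\subset\mathbb Cf^\lambda$, the symbols of the $\xi_y$, $y\in\mathfrak b_-$, kill the generator of $\mathrm{gr}\,\mathcal N_\lambda$. So $Ch(\mathcal N_\lambda)\subset\Lambda$ for every $\lambda$.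

**Proposition 6.** Let $V$ be as in Section 8 and $\Lambda_w\cap T^*V\ne\emptyset$. There is an integer $m_w(V)\ge0$, independent of $\lambda$, such that for every admissible $\lambda$ the multiplicity (length at the generic point) of $\mathrm{gr}\,\mathcal N_\lambda|_V$ along $\Lambda_w$ is $m_w(V)$.

**Example.** On the line with $h=z$, the graded module of $D[s]z^s$ is $\mathbb C[z,\eta,s]/(z\eta)$: in degree $k\ge1$ it is free over $\mathbb C[s]$ on the class of $\partial^kz^s=s(s-1)\cdots(s-k+1)z^{s-k}$, which is killed by $z$. It has rank one over $s$ at each of the components $\eta=0$ and $z=0$. For $\lambda\notin\{0,1,2,\dots\}$ the module $D_kz^\lambda=\mathcal Oz^{\lambda-k}$ has graded module $\mathbb C[z,\eta]/(z\eta)$, with both multiplicities $1$. For $\lambda\in\{0,1,\dots\}$, which is not admissible, $Dz^\lambda=\mathcal O$ as one sees from $\partial^\lambda z^\lambda=\lambda!$, and its characteristic variety is only the zero section.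

**Set-up for the proof.** Let $\mathcal O=\mathcal O(T^*V)=\mathrm{gr}\,D(V)$, $A=D(V)[s]h^s$ with $A_k=D_k(V)[s]h^s$ (so $s$ has degree $0$, and $A_k=0$ for $k<0$), and $C=\mathrm{gr}\,A$, a cyclic $\mathcal O[s]$-module. For $y\in\mathfrak b_-$, $yf^s=-s\varpi(y)f^s$ becomes under (5)
$$\xi_yh^s=-s(\varpi(y)+g_y)h^s\in A_0 .$$
Hence $C$ is killed by the ideal $I\subset\mathcal O$ generated by the symbols of the $\xi_y$, $y\in\mathfrak b_-$, and $V(I)=\Lambda\cap T^*V$. Let $q$ be the prime ideal of $\Lambda_w\cap T^*V$; it is minimal over $I$. For an $\mathcal O$-module $Y$ let $\ell(Y)$ be the length of $Y_q$ over $\mathcal O_q$. A finitely generated $\mathcal O$-module killed by $I$ has finite $\ell$.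

Fix an admissible $\lambda$ and put $t=s-\lambda$, which is injective on $A$. Let $E=A/tA$ with the image filtration. By (6) and Lemma 1 with $\beta=b$, $E\cong D(V)h^\lambda$ with filtration $D_k(V)h^\lambda$. So $\mathrm{gr}\,E\cong\mathrm{gr}\,\mathcal N_\lambda|_V$, and the multiplicity we want is $\ell(\mathrm{gr}\,E)$. If $t$ were injective on $C$, then $\mathrm{gr}\,E$ would be $C/tC$. In general an element of $A_k$ may drop in order when multiplied by $t$. Step 1 counts these drops exactly.

**Step 1: $\ell(\mathrm{gr}\,E)=\ell(C/tC)-\ell(\ker(t|C))$.** For $r\ge0$ put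
$$Z^r_k=\{a\in A_k:ta\in A_{k-r}\},\qquad B^r_k=tA_{k+r}\cap A_k=tZ^r_{k+r},$$
$$K^r=\bigoplus_k(Z^r_k+A_{k-1})/A_{k-1}\subset C,\qquad\bar E^r=\bigoplus_kA_k/(A_{k-1}+B^r_k).$$
These are $\mathcal O[s]$-modules because $t$ commutes with $D(V)$ and $s$. We have:

- $K^1=\ker(t|C)$, and $K^r$ decreases for $r\ge1$.
- $\bar E^0=C/tC$, and the $\bar E^r$ are successive quotients of $C$. As $C$ is noetherian, there is $r_0$ with $\bar E^r=\bar E^{r_0}$ for $r\ge r_0$. Since $\bigcup_rB^r_k=tA\cap A_k$, this stable value is $\bigoplus_kA_k/(A_{k-1}+tA\cap A_k)=\mathrm{gr}\,E$.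
- All $K^r$ ($r\ge1$) and all $\bar E^r$ are killed by $t$ and by $I$, and are finitely generated over $\mathcal O[s]/(t)=\mathcal O$. So they have finite $\ell$.

For $r\ge1$ consider the map
$$Z^r_k\to\bar E^{r-1}_{k-r}=A_{k-r}/(A_{k-r-1}+B^{r-1}_{k-r}),\qquad a\mapsto ta .$$
Its image is $\ker(\bar E^{r-1}\to\bar E^r)_{k-r}$, because $tZ^r_k=B^r_{k-r}$. Now the kernel. If $a$ lies in it, then $ta=c+ta'$ with $c\in A_{k-r-1}$, $a'\in A_{k-1}$, $ta'\in A_{k-r}$. Then $a-a'\in Z^{r+1}_k$ and $a'\in Z^r_k\cap A_{k-1}$. Conversely $Z^{r+1}_k$ is sent into $A_{k-r-1}$, and $Z^r_k\cap A_{k-1}$ into $tA_{k-1}\cap A_{k-r}=B^{r-1}_{k-r}$. So the kernel is $Z^{r+1}_k+(Z^r_k\cap A_{k-1})$. Since $Z^{r+1}_k\subset Z^r_k$, this is $Z^r_k\cap(Z^{r+1}_k+A_{k-1})$, and the quotient of $Z^r_k$ by it is the degree $k$ part of $K^r/K^{r+1}$. Therefore, up to a degree shift,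
$$K^r/K^{r+1}\cong\ker(\bar E^{r-1}\to\bar E^r)\qquad(r\ge1)\tag{7}$$
as $\mathcal O$-modules, and $\ell(K^r)-\ell(K^{r+1})=\ell(\bar E^{r-1})-\ell(\bar E^r)$.

For $r>r_0$ the right side of (7) is $0$, so $K^r=K^{r_0+1}$ for all $r\ge r_0+1$. On the other hand, for $r>k$ we have $Z^r_k=\{a\in A_k:ta=0\}=0$. So the stable module is $0$ in each degree, that is, $K^{r_0+1}=0$. Summing over $1\le r\le r_0$ (an empty sum if $r_0=0$) gives $\ell(K^1)=\ell(\bar E^0)-\ell(\mathrm{gr}\,E)$, which is the claim.

**Step 2: $\ell(C/tC)-\ell(\ker(t|C))$ does not depend on $\lambda$.** The module $C$ does not involve $\lambda$; only $t=s-\lambda$ does. $C_q$ is a finitely generated $\mathcal O_q[s]$-module killed by $I_q$, hence by a power of $q$, because $q$ is minimal over $I$. For any finitely generated $\mathcal O_q[s]$-module $Y$ killed by a power of $q$, both $Y/tY$ and $\ker(t|Y)$ are finitely generated over $\mathcal O_q[s]/(t)=\mathcal O_q$ and killed by a power of $q$, so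
$$\psi_\lambda(Y)=\mathrm{length}(Y/tY)-\mathrm{length}(\ker(t|Y))$$
is finite. By the snake lemma it is additive in short exact sequences. Hence $\psi_\lambda(C_q)=\sum_i\psi_\lambda(q^iC_q/q^{i+1}C_q)$, a finite sum. Each term is a finitely generated module over the principal ideal domain $k(q)[s]$, where $k(q)=\mathcal O_q/q\mathcal O_q$. On such modules $\psi_\lambda$ is the rank: $\psi_\lambda(k(q)[s])=1$, and on a torsion module, which is finite-dimensional over $k(q)$, kernel and cokernel of $t$ have equal dimension. So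
$$\psi_\lambda(C_q)=\sum_i\mathrm{rank}_{k(q)[s]}\big(q^iC_q/q^{i+1}C_q\big)=:m_w(V),$$
which is independent of $\lambda$. With Step 1, $\ell(\mathrm{gr}\,E)=m_w(V)$. $\square$

## 10. Comparison with an irrational parameter

We now prove (ii) ⇒ (i).

**Step 1: find one component that matters.** Choose $\lambda_0\notin\mathbb Q$ admissible; only countably many values are excluded. By Lemma 4, $M_{\lambda_0}$ is irreducible, so by Lemmas 3 and 5
$$\mathfrak p_-^\perp=AV(N_{\lambda_0})=\mu(Ch(\mathcal N_{\lambda_0})).$$
Since $\mathfrak p_-^\perp$ is irreducible of dimension $d$ and $\mu$ is closed, some irreducible component $Z$ of $Ch(\mathcal N_{\lambda_0})$ has $\mu(Z)=\mathfrak p_-^\perp$, so $\dim Z\ge d$. As $Z\subset\Lambda$, and the components $\Lambda_w$ of $\Lambda$ have dimension $d$, we get $Z=\Lambda_w$ for some $w$. Choose $V$ as in Section 8 meeting $X_w$. The multiplicity of $\mathrm{gr}\,\mathcal N_{\lambda_0}$ along $\Lambda_w$ is positive, so $m_w(V)>0$ by Proposition 6.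

**Step 2: carry it to $\lambda$.** Let $\lambda$ be admissible. By Proposition 6 the multiplicity of $\mathrm{gr}\,\mathcal N_\lambda|_V$ along $\Lambda_w$ is $m_w(V)>0$. So $\Lambda_w\cap T^*V\subset Ch(\mathcal N_\lambda)$, and $\Lambda_w\subset Ch(\mathcal N_\lambda)$ by closedness. With Lemmas 5 and 3,
$$\mathfrak p_-^\perp=\mu(\Lambda_w)\subset\mu(Ch(\mathcal N_\lambda))=AV(N_\lambda)\subset\mathfrak p_-^\perp .$$
So $AV(N_\lambda)=\mathfrak p_-^\perp$, and $M_\lambda$ is irreducible by Lemma 3. Together with Section 5 this proves Theorem 1. $\blacksquare$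

For $\mathbb P^{n-1}$ the component $\Lambda_w$ is the conormal variety of the hyperplane $z_1=0$ from Section 8.

## 11. Rationality of the roots, and the Grassmannian of planes in $\mathbb C^4$

**Corollary.** (a) All roots of $b$ are rational. If $\alpha$ is a root, then
$$\alpha+1=\frac{(\gamma,\gamma)-2(\rho,\gamma)}{2(\varpi,\gamma)}$$
for some nonzero sum $\gamma$ of roots of $\mathfrak u_+$.

(b) For each class $c\in\mathbb C/\mathbb Z$, the set of $\lambda\in c$ with $M_\lambda$ reducible is empty if $b$ has no root in $c$. Otherwise it is exactly $\{\alpha_c+1,\alpha_c+2,\dots\}$, where $\alpha_c$ is the smallest root of $b$ in $c$.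

**Proof.** (a) If $b(\alpha)=0$, then (ii) fails for $\lambda=\alpha+1$ (take $j=1$). So $M_{\alpha+1}$ is reducible, and (4) holds with $\lambda=\alpha+1$ for some $\gamma$. (b) By Theorem 1, $M_\lambda$ is reducible iff $\lambda=\alpha+j$ for some root $\alpha$ and some $j\ge1$; within one class this is the stated set. $\square$

**Example: two roots.** Let $G=SL_4$, let $\mathfrak p$ be the stabilizer of the span of $e_1,e_2$, and $\varpi=\varpi_2$. Let $Y_1,Y_2$ be the upper and lower $2\times2$ blocks of the first two columns of $g$. Then $f=\det Y_1$. On $V=\{\det Y_2\ne0\}$ put $\sigma=\det Y_2$ and $Z=Y_1Y_2^{-1}$. So $V\cong\mathrm{Mat}_2(\mathbb C)$ and $h=\det Z$. An element of $\mathfrak u_+$, that is, an upper right block $N$, moves $Z$ to $Z-tN$ and fixes $\sigma$, so $\mathfrak u_+$ acts by constant-coefficient vector fields. By the proof of Lemma 3, $M_\lambda$ is irreducible iff $p\mapsto p(\partial)h^\lambda$ is injective on $\mathbb C[\partial_{11},\partial_{12},\partial_{21},\partial_{22}]$.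

A direct computation gives $\partial_{11}\partial_{22}h^s=sh^{s-1}+s(s-1)z_{11}z_{22}h^{s-2}$ and $\partial_{12}\partial_{21}h^s=-sh^{s-1}+s(s-1)z_{12}z_{21}h^{s-2}$, so
$$\det(\partial)\,h^s=s(s+1)h^{s-1}.\tag{8}$$
The kernel $J'$ of $p\mapsto p(\partial)h^\lambda$ is stable under $GL_2\times GL_2$ (row and column operations), since these multiply $\det Z$ by scalars. If $J'\ne0$, it contains a nonzero vector invariant under adding multiples of the first row to the second and of the first column to the second. An invariant polynomial is determined on $\partial_{11}\ne0$ by its values on the matrices $\mathrm{diag}(\partial_{11},\det(\partial)/\partial_{11})$, so it lies in $\mathbb C[\partial_{11}^{\pm1},\det\partial]$. Since $\det\partial$ is algebraically independent modulo $\partial_{11}$, it lies in $\mathbb C[\partial_{11},\det\partial]$. The monomials $\partial_{11}^a\det(\partial)^c$ have distinct torus weights, so $J'$ contains one of them. But by (8) and $\partial_{11}h^\nu=\nu z_{22}h^{\nu-1}$,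
$$\partial_{11}^a\det(\partial)^ch^\lambda=\prod_{k=0}^{c-1}(\lambda-k)(\lambda-k+1)\prod_{k=0}^{a-1}(\lambda-c-k)\;z_{22}^ah^{\lambda-c-a},$$
which is nonzero if $\lambda\notin\{-1,0,1,\dots\}$. Conversely $\det(\partial)h^{-1}=0$, and $\det(\partial)^{m+1}h^m=0$ for $m\ge0$. So $M_\lambda$ is reducible exactly for $\lambda\in\{-1,0,1,\dots\}$. By the Corollary, $-2$ is the smallest integer root of $b$, and $b$ has no nonintegral roots.

In fact $b(s)=(s+1)(s+2)$. We know $b(-1)=0$ and $b(-2)=0$. Conversely (8) gives $\det(\partial)h^{s+1}=(s+1)(s+2)h^s$ on $V$. By Step 2 of Section 8 read backwards, $(s+1)(s+2)f^s\in D(\tilde V)[s]f^{s+1}$ on $\tilde V=\pi^{-1}V$. As $f$ is semi-invariant under left translation by $P_-$, the same holds on the $P_-$-translates of $\tilde V$. These cover $G$: the complement of $P_-V$ in $X$ is closed and $P_-$-stable, and if nonempty it would contain a $B_-$-fixed point, but the only one is the span of $e_3,e_4$, which lies in $V$. So the class of $(s+1)(s+2)f^s$ in $D(G)[s]f^s/D(G)[s]f^{s+1}$ vanishes locally,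 hence globally.

## 12. All parabolic subalgebras and all characters

Let $P\supset B$ now be any proper parabolic subgroup, $I=\{i:\mathfrak g_{-\alpha_i}\not\subset\mathfrak p\}$, $\varpi=\sum_{i\in I}m_i\varpi_i$ with all $m_i\in\mathbb Z_{\ge1}$, $f_i=f^{\varpi_i}$, $f=f^\varpi=\prod_{i\in I}f_i^{m_i}$, and let $\chi=\sum_{i\in I}c_i\varpi_i$, $c_i\in\mathbb C$, be an arbitrary character of $\mathfrak p$. Put $f^\chi=\prod_{i\in I}f_i^{c_i}$, and let $b_\chi(s)$ be the monic polynomial of least degree with
$$b_\chi(s)f^sf^\chi\in D(G)[s]f^{s+1}f^\chi .$$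
It exists by the following theorem of Bernstein and Kashiwara: for a holonomic $D(Y)$-module $M$ on a smooth affine variety $Y$, $u\in M$ and $h\in\mathcal O(Y)$, there is a nonzero $\beta$ with $\beta(s)h^su\in D(Y)[s]h^{s+1}u$ in $M[1/h,s]h^s$. Apply it to $u=f^\chi$, $h=f$ and $M=\mathcal O(G)[1/f]f^\chi$, which is holonomic, being the direct image of an integrable connection under the affine open embedding $\{f\ne0\}\subset G$. For $\chi=0$, $b_0$ is the $b$-function of $f^\varpi$ (the comparison of analytic and algebraic $b$-functions in Section 2 holds for any such $f$). For $SL_2$ with $\varpi=\varpi_1$, $\chi=c\varpi_1$, the first formulas of Section 1 with $s+c$ in place of $s$ give that $b_\chi$ divides $s+c+1$; and $b_\chi\ne1$, since $b_\chi=1$ at $s=-c-1$ would make $1/f$ regular. So $b_\chi(s)=s+c+1$.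

**Theorem 2.** For $\lambda\in\mathbb C$ the following are equivalent:

(i) $U(\mathfrak g)\otimes_{U(\mathfrak p),\chi+\lambda\varpi}\mathbb C$ is irreducible;

(ii) $b_\chi(\lambda-j)\ne0$ for all $j=1,2,\dots$;

(iii) $D(G)f^\lambda f^\chi=\mathcal O(G)[1/f]f^\lambda f^\chi$;

(iv) the simple highest weight module $L(\chi+\lambda\varpi)$ has Gelfand–Kirillov dimension $\dim G/P$.

Moreover, for all $\lambda$, the associated variety of $U(\mathfrak g)f^\lambda f^\chi$ is the moment-map image of the characteristic variety of the twisted $D$-module on $G/P$ that it generates.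

**Proof.** We follow Sections 2–10 with $f^sf^\chi$, $f^\lambda f^\chi$ in place of $f^s$, $f^\lambda$, and check each place where the new data enter. Call $\lambda$ admissible if it satisfies (ii).

**Step 1: the open cell.** With $v,v^*$ in $V(\varpi)$ and $V(\varpi)^*$ as before, all $m_i\ge1$ ensures that the stabilizers of their lines are $P$ and $P_-$, and $\mathrm{Stab}_W(\varpi)=W_P$. So again $\{f\ne0\}=U_-P$. On it every $f_i$, $i\in I$, is invertible, and $f_i|_{U_-}=1$. Each $f_i$ is semi-invariant under $P_-\times P$, because $P$ and $P_-$ are contained in the corresponding maximal parabolic subgroups for $\varpi_i$.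

**Step 2: the two lemmas of Section 3.** Let $Y$ be smooth irreducible affine, $h=\prod h_i^{m_i}$ with $0\neq h_i\in\mathcal O(Y)$, and $h^\chi=\prod h_i^{c_i}$. Since all $m_i\ge1$, each $h_i$ is invertible in $\mathcal O(Y)[1/h]$, so $D(Y)$ acts on $\mathcal O(Y)[1/h,s]h^sh^\chi$, compatibly with shifts of $s$. Suppose $\beta(s)h^sh^\chi\in D[s]h^{s+1}h^\chi$ and $\beta(\alpha-k)\ne0$ for $k\ge1$. If $u\in D[s]h^sh^\chi$ vanishes at $\alpha$, write $u=(s-\alpha)w$ with $w\in\mathcal O(Y)[s]h^{s-m}h^\chi$. With $C(s)=\prod_{k=1}^m\beta(s-k)$ we have $Cw\in D[s]h^sh^\chi$, and $cC+e(s-\alpha)=1$ gives $w=cCw+eu\in D[s]h^sh^\chi$. This is Lemma 1. For Lemma 2, suppose $f^{\lambda-j}f^\chi\in D(G)f^\lambda f^\chi$ for all $j\ge1$ and $b_\chi(\lambda-j)=0$ with $j\ge1$ maximal; put $\alpha=\lambda-j$. Then $f^\alpha f^\chi=Rf^{\alpha+1}f^\chi$ with $R\in D(G)$, so $f^sf^\chi-Rf^{s+1}f^\chi=(s-\alpha)w$ with $w\in D(G)[s]f^sf^\chi$. With $b_\chi=(s-\alpha)b'$ we get $b'f^sf^\chi=b'Rf^{s+1}f^\chi+b_\chi w\in D(G)[s]f^{s+1}f^\chi$, contradicting minimality.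

**Step 3: Section 4 and Lemma 3.** Put $M^\vee=\mathcal O(X_f)f^\lambda f^\chi$ and $N=U(\mathfrak g)f^\lambda f^\chi$. The first is a $\mathfrak g$-module because $(xf_i)/f_i\in\mathcal O(X_f)$. For $x\in\mathfrak p$, $R_x$ acts on $M^\vee$ by $(\chi+\lambda\varpi)(x)$, and $\mathfrak p_-$ acts on $f^\lambda f^\chi$ by $-(\chi+\lambda\varpi)$. Since $f^\lambda f^\chi=1$ on $U_-$, the pairing, the weight count, (3) and Lemma 3 hold with $\chi+\lambda\varpi$ in place of $\lambda\varpi$. In particular every nonzero submodule of $M^\vee$ contains $f^\lambda f^\chi$.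

**Step 4: parameters with elementary irreducibility.** If the induced module is reducible, the Casimir comparison gives
$$(\gamma,\gamma)=2(\chi+\rho,\gamma)+2\lambda(\varpi,\gamma)$$
for a nonzero sum $\gamma$ of roots of $\mathfrak u_+$. Such a $\gamma$ has nonnegative coefficients on the $\alpha_i$, $i\in I$, at least one of them positive, and all $m_i\ge1$, so $(\varpi,\gamma)>0$. Each $\gamma$ thus allows one value of $\lambda$, and only countably many $\lambda$ give a reducible module. This replaces Lemma 4.

**Step 5: (i) ⇒ (ii).** Let $L$ be attached to $\varpi$. If the module is irreducible, then for $\phi\in\Gamma(X,L^j)$ we have $\phi f^{\lambda-j}f^\chi=(\phi/f^j)f^\lambda f^\chi\in N\subset D(G)f^\lambda f^\chi$. As in Section 5, $\Gamma(X,L^j)$ generates the unit ideal, so $f^{\lambda-j}f^\chi\in D(G)f^\lambda f^\chi$ for all $j\ge1$, and Step 2 applies.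

**Step 6: localization.** Let $V$ be a translate of $X_f$. It trivializes all the line bundles $L_i$ attached to $\varpi_i$ ($i\in I$), by the translates $\sigma_i$ of $f_i$. Put $h_i=f_i/\sigma_i$, $h=\prod h_i^{m_i}$, $h^\chi=\prod h_i^{c_i}$, $\sigma=\prod\sigma_i^{m_i}$. From $(xf_i)/f_i=(x\sigma_i)/\sigma_i+\xi_x(h_i)/h_i$, the map $af^sf^\chi\mapsto ah^sh^\chi$ carries $x$ to
$$\xi_x+\sum_{i\in I}(c_i+sm_i)\frac{x\sigma_i}{\sigma_i}.$$
These operators differ from $\xi_x$ by elements of $\mathcal O(V)[s]$, so by the same induction $\mathcal O(V)U_k[s]$ acts as $D_k(V)[s]$, and $\mathcal O(V)U_kf^\lambda f^\chi\cong D_k(V)h^\lambda h^\chi$. In the descent of the $b$-equation put $A'=\mathcal O(V)U(\mathfrak g)[s]f^sf^\chi$ and $A''=\mathcal O(V)U(\mathfrak g)[s]hf^sf^\chi$. Since $hf^sf^\chi=\sigma^{-1}f^{s+1}f^\chi$ and $\sigma$ is a unit on $\tilde V$, faithful flatness gives $b_\chi(s)h^sh^\chi\in D(V)[s]h^{s+1}h^\chi$. The proof of Lemma 5 uses only that the sheaf is $\mathcal O_XN$ with the filtration $\mathcal O_XU_kf^\lambda f^\chi$.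 So it holds for every $\lambda$, and this is the last assertion of the theorem.

**Step 7: multiplicities and (ii) ⇒ (i).** Let $A=D(V)[s]h^sh^\chi$, $A_k=D_k(V)[s]h^sh^\chi$. For $y\in\mathfrak b_-$, $y(f^sf^\chi)=-(s\varpi+\chi)(y)f^sf^\chi$, so by Step 6 the operator $\xi_y$ sends $h^sh^\chi$ into $A_0$, and the ideal of Section 9 generated by the symbols of the $\xi_y$, $y\in\mathfrak b_-$, again kills $\mathrm{gr}\,A$. Likewise the characteristic variety lies in $\Lambda$ for each $\lambda$. For admissible $\lambda$, Step 2 with $\beta=b_\chi$ gives $A/(s-\lambda)A\cong D(V)h^\lambda h^\chi$, compatibly with filtrations. The two steps of the proof of Proposition 6 use nothing else about $A$: only that $A_k=0$ for $k<0$, that $\mathrm{gr}\,A$ is cyclic over $\mathcal O[s]$ and killed by that ideal, and that $s-\lambda$ is injective on $A$ and commutes with $D(V)$. So Proposition 6 holds. Choosing in Section 10 an admissible $\lambda_0$ outside the countable set of Step 4, the argument there gives (ii) ⇒ (i).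

**Step 8: (ii) ⇔ (iii).** If (ii) holds, setting $s=\lambda-j$ in the equation for $b_\chi$ gives $f^{\lambda-j}f^\chi\in D(G)f^{\lambda-j+1}f^\chi$ for all $j\ge1$, hence $f^{\lambda-j}f^\chi\in D(G)f^\lambda f^\chi$. As $\mathcal O(G)[1/f]f^\lambda f^\chi=\bigcup_j\mathcal O(G)f^{\lambda-j}f^\chi$, (iii) follows. Conversely (iii) contains the hypothesis of Lemma 2 in the form of Step 2, which gives (ii).

**Step 9: (i) ⇔ (iv).** By Step 3, $N=U(\mathfrak g)f^\lambda f^\chi$ is simple, of lowest weight $-(\chi+\lambda\varpi)$. Twisting by a Chevalley involution, which is $-1$ on $\mathfrak t$ and exchanges $\mathfrak g_\beta$ and $\mathfrak g_{-\beta}$ for every root $\beta$, turns it into $L(\chi+\lambda\varpi)$ and does not change the Gelfand–Kirillov dimension. That dimension is the growth exponent of $\dim U_kf^\lambda f^\chi$, that is, the degree of a Hilbert polynomial, which is $\dim AV(N)$. Now $AV(N)$ is a closed subset of the irreducible variety $\mathfrak p_-^\perp$ of dimension $\dim G/P$. So $\dim AV(N)=\dim G/P$ iff $AV(N)=\mathfrak p_-^\perp$,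 which by Lemma 3 is (i). $\blacksquare$

Taking $\lambda=0$ and $\chi$ arbitrary, Theorem 2 says that the generalized Verma module induced from a character $\chi$ of any proper parabolic subalgebra $\mathfrak p\supseteq\mathrm{Lie}(B)$ is irreducible iff $b_\chi$ has no root in $\{-1,-2,\dots\}$. For $SL_2$ and $\chi=c\varpi_1$ we found $b_\chi(s)=s+c+1$, whose root $-c-1$ lies in that set exactly when $c\in\{0,1,2,\dots\}$, in agreement with Section 1.
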